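# Orbits with unipotent stabilizer on a representation and on its dual

## 1. Stabilizers, rational orbits and modality

Let $\mathbb F$ be a field with algebraic closure $\overline{\mathbb F}$, let $G$ be a linear algebraic group defined over $\mathbb F$, and let $V$ be a finite-dimensional vector space over $\mathbb F$ on which $G$ acts by a rational linear representation defined over $\mathbb F$. The dual space $V^*$ carries the contragredient representation. When $V=\mathbb F^n$ consists of columns and $G$ acts through matrices, $V^*$ consists of rows and $g$ acts by $\xi\mapsto \xi g^{-1}$. The orbits and the stabilizers are the same as for right multiplication $\xi\mapsto\xi g$, so we always compute with right multiplication.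

**Definition 1.1 (unipotent group).** A linear algebraic group is unipotent if all its elements are unipotent matrices in a faithful representation. The trivial group counts as unipotent.

The group of matrices $\begin{pmatrix}1&b\\0&1\end{pmatrix}$ is unipotent, and $\mathbb G_m$ is not. In characteristic $p$ a matrix $g$ is unipotent iff $(g-1)^{p^m}=g^{p^m}-1=0$ for large $m$, that is, iff its order is a power of $p$. So in characteristic $p$ a finite group is unipotent iff it is a $p$-group. In characteristic $0$ a unipotent $g\ne1$ has infinite order, so a finite unipotent group is trivial.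

**Definition 1.2 (stabilizer).** For $x\in V(\overline{\mathbb F})$, the stabilizer $G_x$ is the reduced closed algebraic subgroup of $G$ fixing $x$. It is a group over $\overline{\mathbb F}$.

Two small examples show what the words "reduced" and "over $\overline{\mathbb F}$" do. In characteristic $p$ let $\mathbb G_a$ act on $\mathbb F^2$ by $c\mapsto\begin{pmatrix}1&c^p\\0&1\end{pmatrix}$. The equation for the stabilizer of $(0,1)^T$ is $c^p=0$; its reduced solution set is $c=0$, so the stabilizer is trivial. Next let $\mu_3$ act by scalars on the line $V=\mathbb F_5$. As $3\nmid 4$, $\mu_3(\mathbb F_5)=1$, but the stabilizer of $0$ is all of $\mu_3$, of order $3$, and is not unipotent in characteristic $5$.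

**Definition 1.3 (the sets $V_0$ and $V_0^*$).** Put $V_0=\{x\in V(\overline{\mathbb F}): G_x\text{ unipotent}\}$ and define $V_0^*\subset V^*(\overline{\mathbb F})$ in the same way. These are constructible $G$-stable subsets.

**Definition 1.4 (number of orbits).** The number of orbits of $G$ on $V_0$, written $n_0(V)$, is the number of orbits of the group $G(\mathbb F)$ on $V_0\cap V(\mathbb F)$. Likewise $n_0(V^*)$ is the number of $G(\mathbb F)$-orbits on $V_0^*\cap V^*(\mathbb F)$. Equality of such numbers is equality of cardinals; in particular one is finite iff the other is.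

So the condition on the point is geometric, while the orbits are rational. For $\mu_3$ on the line over $\mathbb F_5$, the four nonzero points have trivial stabilizer and $\mu_3(\mathbb F_5)=1$, so $n_0(V)=4$. The same holds for $V^*$.

**Definition 1.5 (modality).** For a $G$-stable constructible set $X$ in $V(\overline{\mathbb F})$ or $V^*(\overline{\mathbb F})$, let $X_{(s)}$ be the union of the $G(\overline{\mathbb F})$-orbits in $X$ of dimension $s$. The dimension of a constructible set is that of its Zariski closure. The modality is
$$\mu(G,X)=\max_s\big(\dim X_{(s)}-s\big),\qquad \mu(G,\emptyset)=-\infty .$$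

It measures the number of parameters on which the orbits in $X$ depend.

**Example 1.6 ($\mathbb G_a$ on the plane).** Let $b\in\mathbb G_a$ act by $\begin{pmatrix}1&b\\0&1\end{pmatrix}$. All stabilizers are unipotent, so $V_0=V$ and $V^*_0=V^*$. On $V$ the orbits are the lines $y=\text{const}\neq0$ and the points of $y=0$, so $\mu(G,V_0)=\max(1-0,\,2-1)=1$. On rows, $(\xi,\eta)\mapsto(\xi,\eta+b\xi)$, which gives the same picture, and $\mu(G,V_0^*)=1$. Over $\mathbb F_q$ both orbit numbers are $(q-1)+q=2q-1$.

**Example 1.7 (the affine group on the plane).** Let $\mathrm{Aff}=\left\{\begin{pmatrix}a&b\\0&1\end{pmatrix}:a\ne0\right\}$, over any field. On $V$ we have $(x,y)\mapsto(ax+by,y)$. If $y\neq0$, the stabilizer is $\{b=(1-a)x/y\}\cong\mathbb G_m$, not unipotent. If $y=0\ne x$, the stabilizer is $\{a=1\}\cong\mathbb G_a$, unipotent. The stabilizer of $0$ is everything. So $V_0=\{(x,0)^T:x\ne0\}$ is one orbit, of dimension $1$. On $V^*$, $(\xi,\eta)\mapsto(a\xi,b\xi+\eta)$. If $\xi\ne0$, the stabilizer is trivial; if $\xi=0$, it is everything. So $V_0^*=\{\xi\ne0\}$ is one orbit, of dimension $2$. Hence $n_0(V)=n_0(V^*)=1$ and both modalities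 are $0$. Nevertheless the two sets do not look alike: one orbit is $1$-dimensional with stabilizer $\mathbb G_a$, the other is open with trivial stabilizer. If one allows the (non-algebraic) group of real matrices with $a>0$, each of the two orbits breaks into two: those of $(\pm1,0)^T$ on $V$, and those of $(\pm1,0)$ on $V^*$.

## 2. The conjectured duality and five theorems

Example 1.7 suggests that $V_0$ and $V_0^*$ have equally many orbits even when no natural bijection is visible. The following statement is taken from "Montecatini Lectures On Invariant Theory".

**Conjecture 6.** Let $G$ be a linear algebraic group operating on the vector space $V$, all defined over $\mathbb F$, such that $\operatorname{char}\mathbb F=0$ or $\operatorname{char}\mathbb F>\dim V$. Then the number of orbits of $G$ on $V_0$ is equal to that of $G$ on $V_0^*$, and $\mu(G,V_0)=\mu(G,V_0^*)$.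

Is it true? The answer is no: the half about numbers of orbits fails, in three different ways. Part of the statement survives.

**Theorem 1.** Let $p\ge3$ and $\mathbb F=\mathbb F_q$ with $q$ a power of $p$. There is a finite étale group $G\subset GL_2$ of order $2p$, defined over $\mathbb F$, with $\dim V=2<p$ and
$$n_0(V)=(q-1)(q/p+1),\qquad n_0(V^*)=(q-1)q/p .$$
For $q=p=3$ the numbers are $4$ and $2$.

**Theorem 2.** Let $p\ge5$ and $\mathbb F=\mathbb F_q$ with $q$ a power of $p$. Let $G=A_p$ (a constant finite group) act on $V=\{x\in\mathbb F^p:\sum x_i=0\}$, so $\dim V=p-1<p$. Then $n_0(V^*)-n_0(V)=q-1$. For $q=p=5$: $n_0(V)=2$ and $n_0(V^*)=6$.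

**Theorem 3.** Let $\mathbb F$ be any imperfect field of characteristic $p\ge3$, for instance $\mathbb F_p(t)$. There is a connected group $G$ and a representation with $\dim V=2<p$ such that $n_0(V)=1$ and $n_0(V^*)$ is infinite.

**Theorem 4.** Let $\operatorname{char}\mathbb F=0$, with $G$, $V$ arbitrary. Then $\mu(G,V_0)=\mu(G,V_0^*)$. If $\mathbb F$ is algebraically closed, the number of orbits of $G$ on $V_0$ equals that on $V_0^*$ (a finite number, or $|\mathbb F|$).

**Theorem 5.** Let $k$ be finite of characteristic $p>\dim V$, and let $G\subset GL(V)$ be closed and defined over $k$. Suppose all stabilizers of points of $V(k)\cup V^*(k)$ are tame (Definition 7.2). Then $n_0(V)=n_0(V^*)$.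

In Theorems 1–3 the two modalities agree, as we check in place, so these examples do not touch the modality half. These notes do not settle the modality half in positive characteristic, nor the number of rational orbits over infinite fields of characteristic $0$ that are not algebraically closed.

## 3. Burnside counting, and fixed spaces that are not dual

Over a finite field one fact holds without hypotheses.

**Lemma 3.1.** Let a finite group $\Gamma$ act linearly on a finite-dimensional space $W$ over a finite field $k$. Then $\Gamma$ has the same number of orbits on $W$ and on $W^*$.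

**Proof.** By Burnside's lemma the number of orbits on $W$ is $|\Gamma|^{-1}\sum_g|k|^{\dim\ker(g-1)}$. On $W^*$ the element $g$ acts by the transpose of $g^{-1}$, and $\operatorname{rank}(g^{-1}-1)=\operatorname{rank}(g-1)$, so each summand is the same. $\square$

So $G(k)$ has equally many orbits on all of $V(k)$ and on all of $V^*(k)$. The question is how these orbits are distributed among the stabilizers. For a constant finite group $G$ of order prime to $p$, the obvious attempt works. Unipotent stabilizer now means trivial stabilizer, and Möbius inversion on the lattice of subgroups gives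
$$\#\{x\in V(k):G_x=1\}=\sum_{A\le G}\mu(1,A)\,|V^A(k)|, \tag{3.1}$$
where $\mu(1,A)$ is here the Möbius function of that lattice. By Maschke, $V=V^A\oplus V'$ with $V'$ the sum of the nontrivial simple submodules, so $(V^*)^A\cong(V^A)^*$, and (3.1) takes the same value for $V^*$. Dividing by $|G|$ gives $n_0(V)=n_0(V^*)$.

The step that can fail is $\dim V^A=\dim(V^*)^A$. For the affine group, $V^{\mathrm{Aff}}=0$ while $(V^*)^{\mathrm{Aff}}=\{(0,\eta)\}$ is a line, in every characteristic. The same happens for the finite group $\left\{\begin{pmatrix}\pm1&b\\0&1\end{pmatrix}:b\in\mathbb F_p\right\}$, whose order is divisible by $p$: its fixed space is $0$ on $V$ and a line on $V^*$. The counterexamples live where this defect is real. Theorem 5 avoids it by recording only the reductive part of each stabilizer, for which fixed spaces are dual.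

## 4. A twisted dihedral group in $GL_2$

**The split group satisfies the equality.** Let $p\geq 3$ and let $D=\left\{\begin{pmatrix}\pm1&b\\0&1\end{pmatrix}:b\in\mathbb F_p\right\}$, constant of order $2p$, over $\mathbb F_q$. On $V$, take first $y\ne0$. The element $\begin{pmatrix}1&b\\0&1\end{pmatrix}$ fixes $(x,y)^T$ only for $b=0$, and $\begin{pmatrix}-1&b\\0&1\end{pmatrix}$ fixes it iff $2x/y=b$. So the stabilizer has order $2$ if $2x/y\in\mathbb F_p$ and is trivial otherwise; the trivial case covers $(q-1)(q-p)$ points. If $y=0\ne x$, the stabilizer has order $p$ and the orbits are the pairs $\pm x$. Hence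
$$n_0(V)=\frac{(q-1)(q-p)}{2p}+\frac{q-1}2=\frac{(q-1)q}{2p}.$$
On $V^*$ the points with $\xi\ne0$ have trivial stabilizer and those with $\xi=0$ have stabilizer $D$, so $n_0(V^*)=\frac{(q-1)q}{2p}$ as well. The balance on $V$ uses the rational points whose stabilizer has order $2$. If we twist $D$ so that no involution is rational, these points disappear from $V(\mathbb F_q)$.

**Proof of Theorem 1.** Choose $v\in\overline{\mathbb F}$ with $v^q-v=1$. Then $v\notin\mathbb F_q$. Let
$$G=\left\{\begin{pmatrix}1&b\\0&1\end{pmatrix},\ \begin{pmatrix}-1&b+2v\\0&1\end{pmatrix}:b\in\mathbb F_p\right\}.$$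

**Step 1: $G$ is a group of order $2p$ defined over $\mathbb F_q$, and we find its rational points.** We have
$$\begin{pmatrix}1&v\\0&1\end{pmatrix}\begin{pmatrix}-1&b\\0&1\end{pmatrix}\begin{pmatrix}1&-v\\0&1\end{pmatrix}=\begin{pmatrix}-1&b+2v\\0&1\end{pmatrix},$$
and $\begin{pmatrix}1&v\\0&1\end{pmatrix}$ commutes with $\begin{pmatrix}1&b\\0&1\end{pmatrix}$. So $G$ is a conjugate of $D$. Since $(b+2v)^q=b+2(v+1)=(b+2)+2v$, the finite set $G$ is stable under the $q$-Frobenius, and hence it is defined over $\mathbb F_q$ as a finite étale group. Since $p$ is odd and $v\notin\mathbb F_q$, no $b+2v$ lies in $\mathbb F_q$. So $G(\mathbb F_q)=\left\{\begin{pmatrix}1&b\\0&1\end{pmatrix}:b\in\mathbb F_p\right\}$, of order $p$.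

**Step 2: count on $V$.** Let $(x,y)^T\in\mathbb F_q^2$. If $y\ne0$, then $\begin{pmatrix}1&b\\0&1\end{pmatrix}$ fixes the point iff $b=0$, and $\begin{pmatrix}-1&b+2v\\0&1\end{pmatrix}$ fixes it iff $2x/y=b+2v$, which is impossible because $2x/y\in\mathbb F_q$. The stabilizer is trivial, and these $q(q-1)$ points form $q(q-1)/p$ orbits of $G(\mathbb F_q)$. If $y=0\ne x$, the elements with $-1$ send $x$ to $-x\ne x$, so the stabilizer is $\left\{\begin{pmatrix}1&b\\0&1\end{pmatrix}\right\}$, a $p$-group, hence unipotent. Each such point is fixed by $G(\mathbb F_q)$, which gives $q-1$ orbits. The stabilizer of $0$ is $G$, of order $2p$, not unipotent. So $n_0(V)=(q-1)(q/p+1)$.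

**Step 3: count on $V^*$.** The two kinds of elements send $(\xi,\eta)$ to $(\xi,b\xi+\eta)$ and to $(-\xi,(b+2v)\xi+\eta)$. If $\xi\ne0$, the stabilizer is trivial, and we get $q(q-1)/p$ orbits. If $\xi=0$, the stabilizer is $G$, not unipotent. So $n_0(V^*)=(q-1)q/p$. $\square$

For $q=p=3$: the six points with $y\ne0$ form two orbits and $(1,0)^T,(2,0)^T$ are two more, against two orbits on $V^*$. As Lemma 3.1 demands, the total numbers of orbits agree: $q(q-1)/p+(q-1)+1$ on $V$ and $q(q-1)/p+q$ on $V^*$.

**Modalities.** Let $G$ be finite with faithful action, as here. Points outside the finitely many proper subspaces $V^g$, $g\ne1$, have trivial stabilizer, so $V_0$ contains a nonempty open set. All orbits have dimension $0$, so $\mu(G,V_0)=\dim V$. Since $V^*$ is faithful too, $\mu(G,V_0^*)=\dim V$.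

## 5. The alternating group on vectors of sum zero

In Theorem 1 the group has few rational points. Here is a constant group. Let $E=\mathbb F^p$ with the permutation action of $G=A_p$, $p\ge5$, and the invariant form $\sum x_iy_i$; put $\mathbf 1=(1,\dots,1)$. Then $V=\mathbf 1^\perp$, and so $V^*=E/\mathbb F\mathbf 1$.

To see the defect of Section 3 here, index coordinates by $\mathbb F_p$, and let $A\subset A_p$ be generated by $i\mapsto i+1$ and the maps $i\mapsto\lambda i$ with $\lambda$ a nonzero square. These are even permutations: a $p$-cycle is even, and the square of a permutation is even. On $E$ only the constant vectors are fixed, and they lie in $V$ because $p=0$ in $\mathbb F$; so $\dim V^A=1$. If $[x]\in V^*$ is fixed by the $p$-cycle, then $x_i=\alpha+\beta i$. If it is also fixed by $\lambda\ne1$, then $\beta(\lambda-1)i$ is constant in $i$, so $\beta=0$. As $p\ge5$ there is a square $\lambda\ne0,1$, so $(V^*)^A=0$.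

**Proof of Theorem 2.** Call $x\in E(\overline{\mathbb F})$ of type I if its entries are distinct, and of type II if exactly one value occurs twice and all other values occur once.

**Step 1: determine $V_0$ and $V_0^*$.** The stabilizer $G_x$ of $x\in E(\overline{\mathbb F})$ consists of the even permutations that preserve the level sets of $x$. If a level set has at least $3$ elements, $G_x$ contains a $3$-cycle. If two level sets have at least $2$ elements, $G_x$ contains a product of two disjoint transpositions. As $p\ge5$, in both cases $G_x$ is not a $p$-group. For type I, $G_x=1$. For type II the only nontrivial permutation preserving the level sets is one transposition, which is odd, so $G_x=1$. Thus $V_0=\{x\in V:x\text{ of type I or II}\}$.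

For $[x]\in V^*$ we have $G_x\subset G_{[x]}$, so $[x]\in V_0^*$ forces $x$ to be of type I or II. Conversely, let $x$ be of one of these types. For $g\in G_{[x]}$ write $gx=x+c(g)\mathbf 1$. Then $ghx=g(x+c(h)\mathbf 1)=x+(c(g)+c(h))\mathbf 1$, so $c:G_{[x]}\to(\overline{\mathbb F},+)$ is a homomorphism, with kernel $G_x=1$. A finite subgroup of $(\overline{\mathbb F},+)$ is a $p$-group. So $V_0^*=\{[x]:x\text{ of type I or II}\}$.

**Step 2: put both counts on one finite set.** Let $E_0\subset\mathbb F_q^p$ be the set of vectors of type I or II. The group $G$ acts freely on $E_0$; put $Y=E_0/G$. The group $(\mathbb F_q,+)$ acts on $Y$ by $x\mapsto x+c\mathbf 1$. The sum $s(x)=\sum x_i$ is invariant under $G$, and under translations because $pc=0$. The rational points of $V^*$ are $\mathbb F_q^p/\mathbb F_q\mathbf 1$. Therefore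
$$n_0(V)=\#\{y\in Y:s(y)=0\},\qquad n_0(V^*)=\#(Y/\mathbb F_q). \tag{5.1}$$

Over $\mathbb F_5$ with $p=5$ this can be finished by hand. Type I vectors have value set $\mathbb F_5$ and sum $0$; they give $5!/60=2$ elements of $Y$, both fixed by translations (Step 3). A type II vector with double value $r$ and missing value $m$ has sum $0+r-m\neq0$; there are $20$ pairs $(r,m)$, each gives one element of $Y$ (Step 4), and translations move the pairs freely. So $n_0(V)=2$ and $n_0(V^*)=2+20/5=6$.

**Step 3: count $Y/\mathbb F_q$ by Burnside's lemma.** Let $c\ne0$ and suppose $Gx$ is fixed by translation by $c$. Then the multiset of values of $x$ is stable under adding $c$. So $x$ is not of type II, since its unique double value would move. For type I the value set has $p$ elements and is a union of cosets of $\mathbb F_pc$, so it is one coset. Conversely, if $x$ is of type I with value set such a coset, then $x+c\mathbf 1$ is obtained from $x$ by a $p$-cycle, which is even, so $Gx$ is fixed. There are $q/p$ cosets, and each gives $p!/|G|=2$ elements of $Y$. Hence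
$$n_0(V^*)=\frac1q\Big(|Y|+(q-1)\frac{2q}p\Big). \tag{5.2}$$

**Step 4: count $s=0$ by additive characters.** We have $n_0(V)=\frac1q\sum_\psi\sum_{y\in Y}\psi(s(y))$, over all additive characters $\psi$ of $\mathbb F_q$. The trivial character contributes $|Y|$. Let $\psi\ne1$. It takes each $p$-th root of unity as a value exactly $q/p$ times. Since $p$ is odd, $\prod_{\zeta^p=1}(1+\zeta T)=1-(-T)^p=1+T^p$. Hence
$$\prod_{a\in\mathbb F_q}(1+\psi(a)T)=(1+T^p)^{q/p}.$$
Write $[T^m]$ for the coefficient of $T^m$.

The type I elements of $Y$ are two for each $p$-subset $S$ of $\mathbb F_q$, with $s=\sum_{a\in S}a$. They contribute $2[T^p](1+T^p)^{q/p}=2q/p$.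

The type II elements correspond to pairs $(r,S)$ with $S\subset\mathbb F_q\setminus\{r\}$ and $|S|=p-2$: the $p!/2$ vectors with double value $r$ and simple values $S$ form one orbit of $G$, because $G$ acts freely and has order $p!/2$. Here $s=2r+\sum_{a\in S}a$. Since $(1+T^p)^{q/p}\equiv1$ modulo $T^p$, the contribution is
$$\sum_r\psi(2r)\,[T^{p-2}]\frac{(1+T^p)^{q/p}}{1+\psi(r)T}=\sum_r\psi(r)^2(-\psi(r))^{p-2}=-\sum_r\psi(r)^p=-q .$$

Adding up and comparing with (5.2),
$$n_0(V)=\frac1q\Big(|Y|+(q-1)\big(\tfrac{2q}p-q\big)\Big)=n_0(V^*)-(q-1). \qquad\square$$

For $q=p=5$: $|Y|=2+5\cdot\binom43=22$, so $n_0(V^*)=(22+8)/5=6$ and $n_0(V)=2$, as found by hand. The action is faithful, since $V(\overline{\mathbb F})$ contains vectors of type I, so by the end of Section 4 both modalities equal $\dim V$.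

## 6. An inseparable representation of a connected group

**Proof of Theorem 3.** Let $G=\mathbb G_m\ltimes\mathbb G_a$ with $(a,c)(a',c')=(aa',c+ac')$, a connected group, and put
$$\rho(a,c)=a^{1-p}\begin{pmatrix}a^p&c^p\\0&1\end{pmatrix}=\begin{pmatrix}a&a^{1-p}c^p\\0&a^{1-p}\end{pmatrix}.$$
This is a representation: $a\mapsto a^{1-p}$ is a character, and the product of $\begin{pmatrix}a^p&c^p\\0&1\end{pmatrix}$ and $\begin{pmatrix}a'^p&c'^p\\0&1\end{pmatrix}$ has upper right entry $c^p+a^pc'^p=(c+ac')^p$.

**Step 1: count on $V$.** We work over $\overline{\mathbb F}$. If $y\ne0$, then $(a,c)$ fixes $(x,y)^T$ iff $a^{p-1}=1$ and $ax+c^py=x$, that is, $c^p=(1-a)x/y$. Each of the $p-1$ values of $a$ gives one $c$, so the stabilizer is finite of order $p-1\ge2$, prime to $p$, and not unipotent. If $y=0\ne x$, the stabilizer is $\{a=1\}\cong\mathbb G_a$, unipotent. The stabilizer of $0$ is $G$, not unipotent. So $V_0=\{(x,0)^T:x\ne0\}$, and the elements $(a,0)$ with $a\in\mathbb F^\times$ act transitively on $V_0\cap V(\mathbb F)$. Thus $n_0(V)=1$.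

**Step 2: count on $V^*$.** Here $(\xi,\eta)\rho(a,c)=(a\xi,\ a^{1-p}(c^p\xi+\eta))$. If $\xi\ne0$, a fixing element has $a=1$ and then $c^p=0$, so the (reduced) stabilizer is trivial. If $\xi=0$, the stabilizer contains all $(a,0)$ with $a^{p-1}=1$ and is not unipotent. So $V_0^*=\{\xi\ne0\}$. Each rational orbit meets $\xi=1$, via $(\xi^{-1},0)$. Two points $(1,\eta),(1,\eta')$ are equivalent under $G(\mathbb F)$ iff $a=1$ and $\eta'=\eta+c^p$ for some $c\in\mathbb F$, that is, iff $\eta'-\eta\in\mathbb F^p$, the subfield of $p$-th powers. So $n_0(V^*)=|\mathbb F/\mathbb F^p|$. Finite fields are perfect, so $\mathbb F$ is infinite, and so is $\mathbb F^p\cong\mathbb F$. As $\mathbb F\ne\mathbb F^p$, the quotient $\mathbb F/\mathbb F^p$ is a nonzero vector space over the infinite field $\mathbb F^p$, hence infinite. $\square$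

**Modalities.** Over $\overline{\mathbb F}$ every element is a $p$-th power, so $V_0$ and $V_0^*$ are single geometric orbits and both modalities are $0$.

The group $\left\{\begin{pmatrix}a&d\\0&a^{1-p}\end{pmatrix}\right\}$, the image of $\rho$, has both orbit numbers equal to $1$: its rational points send $(1,0)$ to every $(a,d)$ with $a\in\mathbb F^\times$, $d\in\mathbb F$, and $(1,0)^T$ to every $(a,0)^T$. So the infinitely many orbits come from the failure of $G(\mathbb F)$ to surject onto the rational points of the image.

## 7. Tame stabilizers and conjugacy of Levi subgroups over a finite field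

From now on $k$ is finite of characteristic $p>n=\dim V$. For an endomorphism $X$ with $X^n=0$ put $\exp X=\sum_{i<n}X^i/i!$, and for $(u-1)^n=0$ put $\log u=\sum_{1\le i<n}(-1)^{i-1}(u-1)^i/i$. The denominators are prime to $p$. The power series identities for $\exp$ and $\log$ over $\mathbb Q$, truncated at degree $n$, have coefficients in $\mathbb Z[1/(n-1)!]$. So $\exp$ and $\log$ are inverse isomorphisms between nilpotent and unipotent endomorphisms.

**Definition 7.1 (good group).** An algebraic group $A$ is good if $A^\circ$ is reductive and $p\nmid[A:A^\circ]$.

For example, $\mathbb G_m$ and $\{\pm1\}$ ($p$ odd) are good; a group of order $p$ is not.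

**Definition 7.2 (tame group).** A closed $k$-subgroup $H\subset GL(V)$ is tame if there are a good closed $k$-subgroup $A\subset H$ and a $k$-subspace $\mathfrak u\subset\operatorname{End}_k(V)$ of nilpotent endomorphisms such that $U=\exp(\mathfrak u)$ is a closed normal subgroup of $H$ and multiplication $A\times U\to H$ is an isomorphism of varieties. Such an $A$ is called a Levi subgroup of $H$.

Here $\exp(\mathfrak u)$ is understood over $\overline k$. This makes sense: the lower coefficients of the characteristic polynomial are polynomials on $\mathfrak u$ of degree at most $n<p\le|k|$ that vanish at all $k$-points, so they are zero polynomials, and $\mathfrak u\otimes\overline k$ consists of nilpotents. We shall write $\mathfrak u$ for it too.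

For example, for $p\geq3$ the group $\mathrm{Aff}\subset GL_2$ is tame, with $A$ the diagonal matrices in it and $\mathfrak u$ spanned by $\begin{pmatrix}0&1\\0&0\end{pmatrix}$. The group of order $p$ formed by $\begin{pmatrix}1&b\\0&1\end{pmatrix}$, $b\in\mathbb F_p$, is not tame: it is finite, so $\mathfrak u=0$, and then it would equal a good group $A$, but its order is $p$. Such stabilizers occur in Theorem 1.

**Consequences of the definition.** The map $\pi:H\to A$, $au\mapsto a$, is a homomorphism, defined over $k$, with kernel $U$, and it is the identity on $A$. Since $U$ is connected, normal and unipotent and $R_u(H)$ has in $A$ a connected normal unipotent image, hence trivial image, $U=R_u(H)$; so $U$ does not depend on choices. On rational points, $H(k)=A(k)U(k)$ and $U(k)=\exp(\mathfrak u(k))$. Finally,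
$$H\text{ is unipotent}\iff A=1. \tag{7.1}$$
Indeed, if $H$ is unipotent, so is $A$; then $A^\circ$, reductive and unipotent, is trivial, and $A$ is a $p$-group of order prime to $p$. Conversely $A=1$ gives $H=U$.

We use two theorems about modules over $\overline k$.

**(F1)** A rational module of dimension $\le p$ of a good group is semisimple. For connected reductive groups this is a theorem of Jantzen ("Low-dimensional representations of reductive groups are semisimple", in: Algebraic Groups and Lie Groups, CUP 1997). For a good group $A$ and an $A$-submodule $W\subset M$, choose an $A^\circ$-equivariant projection $P:M\to W$. The average $[A:A^\circ]^{-1}\sum_{a\in A/A^\circ}aPa^{-1}$ is well defined because $P$ commutes with $A^\circ$, and it is an $A$-equivariant projection onto $W$.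

**(F2)** (Serre, Invent. Math. 116 (1994), Thm 1.) If $M_1,M_2$ are semisimple modules of a group in characteristic $p$ with $(\dim M_1-1)+(\dim M_2-1)<p$, then $M_1\otimes M_2$ is semisimple.

**Lemma 7.3.** Let $H$ be tame, with $A$ and $U$ as in Definition 7.2.

(a) If $B\subset H$ is a good closed $k$-subgroup, there is $u\in U(k)$ with $uBu^{-1}\subset A$.

(b) Two closed $k$-subgroups of $A$ that are conjugate under $H(k)$ are conjugate under $A(k)$.

(c) Any two Levi subgroups of $H$ are conjugate under $U(k)$.

**Proof of (b).** Let $hA_1h^{-1}=A_2$ with $h=ua$, $u\in U(k)$, $a\in A(k)$. Applying $\pi$ gives $aA_1a^{-1}=A_2$.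

**Proof of (a).** The plan is to filter $U$ by subgroups whose successive quotients are $B$-modules with vanishing $H^1$, and to push $B$ into $A$ one layer at a time.

**Step 1: filter $U$ by vector groups.** Define an increasing flag by $W_0=0$ and $W_i/W_{i-1}=(V/W_{i-1})^U$. As $U$ is unipotent, it has nonzero fixed vectors in every nonzero quotient, so $W_r=V$ for some $r\le n$. The flag is defined over $k$, being Galois-stable, and $H$-stable, because $U$ is normal in $H$. Put $S_i=W_i/W_{i-1}$, $W_i=0$ for $i<0$, and for $j\ge1$
$$\mathfrak n_j=\{X: XW_i\subset W_{i-j}\ \text{for all }i\},\qquad \mathfrak u_j=\mathfrak u\cap\mathfrak n_j,\qquad U_j=U\cap(1+\mathfrak n_j).$$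
We have $\mathfrak n_i\mathfrak n_j\subset\mathfrak n_{i+j}$ and $\mathfrak n_r=0$, so $\exp$ and $\log$ interchange $\mathfrak n_j$ and $1+\mathfrak n_j$. Since $U$ acts trivially on each $S_i$, $U=U_1$, and taking logarithms $\mathfrak u=\mathfrak u_1$. For the same reason $U_j=\exp(\mathfrak u_j)$. The $U_j$ are normal in $H$, since $U$ is and the flag is $H$-stable. Also $U_r=1$.

Let $M_j=\mathfrak n_j/\mathfrak n_{j+1}$. Sending $X$ to the maps it induces identifies $M_j$ with $\bigoplus_i\operatorname{Hom}(S_i,S_{i-j})$: the kernel is $\mathfrak n_{j+1}$ by definition, and a splitting of the flag shows surjectivity. For $u,u'\in U_j$,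
$$uu'-1=(u-1)+(u'-1)+(u-1)(u'-1),\qquad (u-1)(u'-1)\in\mathfrak n_{2j}\subset\mathfrak n_{j+1},$$
so $u\mapsto u-1$ induces a homomorphism $U_j\to M_j$, equivariant for conjugation by $H$, with kernel $U_{j+1}$. For $X\in\mathfrak u_j$ we have $\exp X-1\equiv X$ modulo $\mathfrak n_{j+1}$. So the image is the linear subspace $N_j$, the image of $\mathfrak u_j$; it is $H$-stable and defined over $k$. Moreover $U_j(k)\to N_j(k)$ is surjective: lift linearly to $\mathfrak u_j(k)$ and apply $\exp$. Finally, $U$ acts trivially on $M_j$, because it acts trivially on every $S_i$.

**Step 2: show that algebraic cocycles $f:B\to N_j$ are coboundaries.** By (F1), $V$ is a semisimple $B$-module, as $n<p$, and so are its subquotients $S_i$ and their duals. For $i\ne i'$ we have $\dim S_i+\dim S_{i'}\le n<p$, so by (F2) $\operatorname{Hom}(S_i,S_{i'})=S_i^*\otimes S_{i'}$ is semisimple. Hence $M_j$ is semisimple (here $j\ge1$, so $i\neq i-j$), and $N_j$ has a $B$-stable complement in it.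

Let $f:B\to\operatorname{Hom}(S_i,S_{i'})$ be an algebraic cocycle: $f(bb')=f(b)+b\,f(b')b^{-1}$. On $S_{i'}\oplus S_i$ put $b(s',s)=(bs'+f(b)bs,\ bs)$. Then
$$b\big(b'(s',s)\big)=\big(bb's'+b f(b')b's+f(b)bb's,\ bb's\big)=(bb')(s',s),$$
so this is a rational $B$-module, an extension of $S_i$ by $S_{i'}$, of dimension $\le n<p$. By (F1) it splits: there is a linear $w:S_i\to S_{i'}$ such that $s\mapsto(w(s),s)$ is equivariant. This says $bw(s)+f(b)bs=w(bs)$, that is, $f(b)=w-bwb^{-1}$. With $v=-w$ we get $f(b)=bvb^{-1}-v$, a coboundary. So every cocycle with values in $M_j$ is a coboundary. If $f$ has values in $N_j$ and $f(b)=bm-m$ with $m\in M_j$, applying the $B$-equivariant projection to $N_j$ gives $f(b)=bv-v$ with $v\in N_j$.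

**Step 3: move $B$ into $AU_j$ for increasing $j$.** We show by induction on $j$ that a $U(k)$-conjugate of $B$ lies in the group $AU_j$. For $j=1$ this is $B\subset H$. Suppose, after conjugation, that $B\subset AU_j$. Write $b=\nu(b)\pi(b)$ with $\nu(b)\in U_j$, and let $f(b)\in N_j$ be the image of $\nu(b)$. From $bb'=\nu(b)\pi(b)\nu(b')\pi(b')$ we get $\nu(bb')=\nu(b)\cdot\pi(b)\nu(b')\pi(b)^{-1}$. Since $U$ acts trivially on $M_j$, $\pi(b)$ and $b$ act in the same way on $N_j$, so $f(bb')=f(b)+bf(b')$. By Step 2, $f(b)=bv-v$ for some $v\in N_j(\overline k)$.

We need a rational $v$. As $f$ and the action are defined over $k$, applying $\sigma\in\operatorname{Gal}(\overline k/k)$ shows that $\sigma v$ is again a solution. So the solutions form a Galois-stable coset of $N_j^B$, and additive Hilbert 90 gives a rational one. Concretely, let $v\in N_j(l)$ with $l/k$ finite Galois and choose $\lambda\in l$ of trace $1$. Then $\sum_\sigma\sigma(\lambda)\sigma(v)$, over $\sigma\in\operatorname{Gal}(l/k)$, is rational, and it is a solution because $\sum_\sigma\sigma(\lambda)=1$.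

Lift this rational $v$ to $u\in U_j(k)$. Then
$$ubu^{-1}=\big[u\,\nu(b)\,\pi(b)u^{-1}\pi(b)^{-1}\big]\,\pi(b).$$
The bracket lies in $U_j$ and has image $v+f(b)-bv=0$ in $N_j$, so it lies in $U_{j+1}$. Hence $uBu^{-1}\subset U_{j+1}A$. For $j=r$ we have $U_r=1$ and $B$ has been conjugated into $A$.

**Proof of (c).** Let $A'$ be another Levi subgroup. It is good, and it is a complement to $R_u(H)=U$. By (a) there is $u\in U(k)$ with $uA'u^{-1}\subset A$. As $uA'u^{-1}$ is also a complement to $U$, $\pi$ maps it onto $A$; but $\pi$ is the identity on it. So $uA'u^{-1}=A$. $\square$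

## 8. A unitriangular system indexed by Levi types

We now prove Theorem 5. Keep the hypotheses: $G\subset GL(V)$ is closed and defined over $k$, and the stabilizers of all points of $V(k)\cup V^*(k)$ are tame.

**Definition 8.1 (type).** The type of $x\in V(k)\cup V^*(k)$ is the $G(k)$-conjugacy class $[B]$ of a Levi subgroup $B$ of $G_x$.

By Lemma 7.3(c) this is well defined, and points in one $G(k)$-orbit have the same type. For $\mathrm{Aff}$ over $\mathbb F_q$ with $p\ge3$, let $T$ be the group of its diagonal matrices. On $V$ the orbit $\{y=0\ne x\}$ has type $[1]$; the stabilizers for $y\ne0$ are conjugates of $T$, with one orbit for each $y$; and $0$ has stabilizer $\mathrm{Aff}$, also of type $[T]$. So there are $1$ orbit of type $[1]$ and $q$ of type $[T]$. On $V^*$, the set $\xi\ne0$ is one orbit of type $[1]$, and the $q$ points $(0,\eta)$ are fixed by $\mathrm{Aff}$ and have type $[T]$. The two lists coincide, although the stabilizers differ.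

**Proof of Theorem 5.** Let $\mathcal T$ be the finite set of types that occur in $V(k)\cup V^*(k)$. Let $n_B(V)$ be the number of $G(k)$-orbits of points of $V(k)$ of type $[B]$. For $[A]\in\mathcal T$ let $N=\{g\in G(k):gAg^{-1}=A\}$, and let $m_A(V)$ be the number of $N$-orbits on $V^A(k)$. Define $n_B(V^*)$ and $m_A(V^*)$ in the same way. By (7.1), $n_0(V)=n_{1}(V)$ and $n_0(V^*)=n_1(V^*)$, where the index $1$ is the trivial group (both are $0$ if its type is not in $\mathcal T$). So it suffices to prove $n_B(V)=n_B(V^*)$ for all types.

**Step 1: $m_A(V)=m_A(V^*)$, because good groups have dual fixed spaces.** By (F1), $V=V^A\oplus V^\sharp$, where $V^\sharp$ is the sum of the nontrivial simple $A$-submodules over $\overline k$. Both summands are stable under Galois and under $N$, hence defined over $k$. An $A$-invariant functional vanishes on every nontrivial simple submodule, hence on $V^\sharp$; conversely a functional vanishing on $V^\sharp$ factors through $V/V^\sharp\cong V^A$, on which $A$ acts trivially, so it is invariant. Thus $(V^*)^A$ is the annihilator of $V^\sharp$ and is $N$-isomorphic over $k$ to $(V^A)^*$. Apply Lemma 3.1 to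 $N$ acting on $V^A(k)$.

**Step 2: express $m_A$ through the $n_B$.** Let $c(A,B)$ be the number of $B(k)$-classes of $k$-subgroups $A_1\subset B$ that are $G(k)$-conjugate to $A$. It is finite, since $G(k)$ is finite, and it depends only on $[A]$ and $[B]$. We claim
$$m_A(V)=\sum_{[B]\in\mathcal T}c(A,B)\,n_B(V),\qquad m_A(V^*)=\sum_{[B]\in\mathcal T}c(A,B)\,n_B(V^*). \tag{8.1}$$
Consider pairs $(x,A_1)$ with $x\in V(k)$, $A_1$ a $G(k)$-conjugate of $A$, and $A_1\subset G_x$. Every pair is $G(k)$-conjugate to one of the form $(x,A)$ with $x\in V^A(k)$, and $(x,A),(x',A)$ are conjugate iff $x,x'$ are in one $N$-orbit. So $m_A(V)$ is the number of $G(k)$-orbits of pairs. Now count the pairs the other way. Over the orbit of a fixed $x$ of type $[B]$, with $B$ a Levi subgroup of $G_x$, there are as many orbits of pairs as $G_x(k)$-classes of such subgroups $A_1\subset G_x$. Each $A_1$ is good, being conjugate to $A$, so by Lemma 7.3(a) it is $G_x(k)$-conjugate into $B$. By Lemma 7.3(b), two such subgroups of $B$ are $G_x(k)$-conjugate iff they are $B(k)$-conjugate. So the number is $c(A,B)$. The same argument applies to $V^*$, with the same numbers $c(A,B)$.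

**Step 3: invert the system.** If $A_1\subset A$ is conjugate to $A$, it has the same dimension and the same number of components, so $A_1=A$; hence $c(A,A)=1$. If $c(A,B)\ne0$, then $A$ is conjugate to a closed subgroup $A_1\subset B$. So $\dim A\le\dim B$; if the dimensions agree then $A_1^\circ=B^\circ$ and $\#\pi_0(A)\le\#\pi_0(B)$; and if these agree too then $A_1=B$. Hence $c(A,B)\ne0$ and $[A]\ne[B]$ imply $(\dim A,\#\pi_0A)<(\dim B,\#\pi_0B)$ lexicographically. Put $d_B=n_B(V)-n_B(V^*)$. By Step 1 and (8.1), $\sum_{[B]}c(A,B)d_B=0$ for all $[A]\in\mathcal T$. If some $d_A\ne0$, choose one with $(\dim A,\#\pi_0A)$ maximal; then all other terms of its equation vanish, and the equation reads $d_A=0$, a contradiction. So $n_B(V)=n_B(V^*)$ for all $[B]\in\mathcal T$. $\square$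

## 9. Characteristic zero through reduction to finite fields

In characteristic $0$ one might look for a bijection of orbits that respects geometry. Example 1.7 rules out one preserving dimension or stabilizers: a one-dimensional orbit faces an open one. What can be compared is a number. After reduction to finite fields $k$ with $Q$ elements, Theorem 5 gives $n_0(V_k)=n_0(V_k^*)$, and the growth of these integers as $Q\to\infty$ shows the modality as an exponent and, when the modality is $0$, the number of orbits as a limit.

**Proof of Theorem 4.**

**Step 1: reduce to $G\subset GL(V)$ over an algebraically closed field.** Modality depends only on the situation over $\overline{\mathbb F}$, and the second assertion is about algebraically closed fields, so let $F=\mathbb F$ be algebraically closed of characteristic $0$. Let $K$ be the kernel of $G\to GL(V)$; it is also the kernel on $V^*$ and lies in every stabilizer. If $K$ is not unipotent, then $V_0=V_0^*=\emptyset$ and there is nothing to prove. If $K$ is unipotent, $G_x$ is unipotent iff $G_x/K$ is, so replacing $G$ by its image in $GL(V)$, a closed subgroup, changes neither orbits nor $V_0$,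 $V_0^*$. So assume $G\subset GL(V)$ closed, and put $n=\dim V$, $g=\dim G$, $\pi=[G:G^\circ]$.

**Step 2: choose models over a finitely generated ring.** Let $R\subset F$ be a finitely generated subring containing the coefficients of finitely many equations for $G$ in $GL_n$. These define a closed subscheme $G_R\subset GL_{n,R}$ with $G_R\otimes_RF=G$. It is a subgroup and smooth over the fraction field of $R$, and so, after replacing $R$ by a localization $R[1/f]$, $f\ne0$, it is a smooth closed subgroup scheme over $R$. We shall replace $R$ by such localizations repeatedly. Let $V_R\cong R^n$, let $\mathcal V$ be the disjoint union of the affine spaces of $V_R$ and $V_R^*$, and let $\mathcal S\to\mathcal V$ be the stabilizer group scheme, the closed subscheme of $G_R\times_R\mathcal V$ given by $gx=x$.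

**Step 3: stratify so that stabilizers have uniform Levi decompositions.**

**Claim 9.1.** After localizing $R$, in particular inverting $n!$, the scheme $\mathcal V$ is a finite disjoint union of integral locally closed subschemes $Z_j$ such that over each $Z_j$:

1. $\mathcal S|_{Z_j}$ is smooth;
2. there is a smooth closed subgroup scheme $\mathcal A_j\subset\mathcal S|_{Z_j}$ whose geometric fibres have reductive identity component, constant dimension, and a constant number $e_j$ of components;
3. there is a vector subbundle $\mathfrak u_j\subset\operatorname{End}(\mathcal O^n)$ of constant rank $u_j$, consisting of nilpotents, such that $\exp(\mathfrak u_j)$ is a closed normal subgroup scheme of $\mathcal S|_{Z_j}$;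
4. $(a,X)\mapsto a\exp X$ is an isomorphism $\mathcal A_j\times\mathfrak u_j\to\mathcal S|_{Z_j}$.

**Proof of the claim.** By Noetherian induction we show, for each reduced closed $Y\subset\mathcal V$, that there is a nonzero integer $M$ such that $Y[1/M]$ has such a partition. Let $Y\neq\emptyset$ and assume this for all smaller closed subsets. Let $O$ be an irreducible component of $Y$ minus the other components; it is open in $Y$, nonempty and integral. If its generic point has characteristic $p>0$, then $O[1/p]=\emptyset$, and the induction hypothesis for $Y\setminus O$ suffices, with $p$ inverted as well. Otherwise its function field $L$ has characteristic $0$. We find a nonempty open $O'\subset O$ with properties 1–4; the induction hypothesis for $Y\setminus O'$ then finishes the proof.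

The generic stabilizer $\mathcal S_L$ is smooth by Cartier's theorem. By Mostow's theorem (Amer. J. Math. 78 (1956)) it is $A\ltimes U$ over $L$, with $A$ reductive, possibly disconnected, and $U$ the unipotent radical. Moreover $U=\exp(\operatorname{Lie}U)$, by the following argument over an algebraic closure of $L$. For $u\in U$ the polynomial map $t\mapsto\exp(t\log u)$ sends integers into $U$, hence sends all $t$ into $U$, and its derivative at $0$ shows $\log u\in\operatorname{Lie}U$. So $\log U\subset\operatorname{Lie}U$. The set $\log U$ is closed in $\operatorname{End}$, as $\log$ is an isomorphism from unipotents to nilpotents, both closed. Its dimension is $\dim U=\dim\operatorname{Lie}U$, and a vector space is irreducible, so $\log U=\operatorname{Lie}U$. In particular $\operatorname{Lie}U$ consists of nilpotents.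

Now spread out. Over a nonempty open subset of $O$ on which $n!$ is invertible, extend $A$ to a closed subscheme $\mathcal A$ of $\mathcal S$ and $\operatorname{Lie}U$ to a subbundle $\mathfrak u$. The following statements hold at the generic point, and each is of a kind that then holds over a nonempty open subset (identities of morphisms, factorization of a morphism through a closed subscheme, smoothness, being an isomorphism): $\mathcal A$ is a smooth subgroup scheme; $X^n=0$ on $\mathfrak u$; $\exp(\mathfrak u)$ lies in $\mathcal S$, is a subgroup, and is normalized by $\mathcal S$; $\mathcal S$ is smooth; and $(a,X)\mapsto a\exp X$ is an isomorphism onto $\mathcal S$. Here $\exp(\mathfrak u)$ is closed because $\exp$ is an isomorphism from the scheme $X^n=0$ to the scheme $(u-1)^n=0$. The fibres of the smooth group scheme $\mathcal A$ have constant dimension over the irreducible base. The number of geometric components of its fibres is constant over a nonempty open set by EGA IV$_3$ 9.7.8. For reductivity, the identity component $A^\circ$ is open and closed in $A$, so after shrinking it extends to an open and closed subgroup scheme of $\mathcal A$;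 its generic fibre is geometrically connected, so by EGA IV$_3$ 9.7.8, after shrinking, its fibres are the identity components of those of $\mathcal A$. It is affine, being closed in $\mathcal A$, and smooth with connected fibres, and its generic fibre is reductive; by SGA3 XIX 2.5 its fibres are reductive over a nonempty open set. This gives $O'$ and proves the claim.

**Step 4: normalize the strata.** Localize $R$ further (discarding strata that become empty) so that the following hold. All primes $\le n$ and all primes dividing some $e_j$ are invertible in $R$. Each $Z_j$ dominates $\operatorname{Spec}R$: otherwise its image lies in $\{f=0\}$ for some $f\ne0$, and inverting $f$ removes it. All fibres of $Z_j\to\operatorname{Spec}R$ are nonempty and equidimensional of a constant dimension $d_j$, with a constant number $t_j$ of geometric irreducible components. All fibres of $G_R$ have dimension $g$ and $\pi$ geometric components. The last two conditions can be reached by EGA IV$_3$ §9, since they hold at the generic point: the generic fibre of the integral scheme $Z_j$ is irreducible, so its geometric components are Galois conjugate and have the same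 dimension $d_j$. Each $Z_j$, being integral, lies in $V_R$ or in $V_R^*$.

**Step 5: apply Theorem 5 at a closed point.** Fix a closed point of $\operatorname{Spec}R$; its residue field $\kappa$ is finite, of characteristic $p$ say. By Step 4, $p>n$ and $p\nmid e_j$ for all $j$. Let $k/\kappa$ be finite and $x\in V(k)\cup V^*(k)$. Then $x\in Z_j(k)$ for one $j$. Its stabilizer scheme is smooth, hence equals the reduced stabilizer $G_x$, and Claim 9.1 shows that $G_x$ is tame over $k$, with $A$ and $\mathfrak u$ the fibres of $\mathcal A_j$ and $\mathfrak u_j$ at $x$. By Theorem 5,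
$$n_0(V_k)=n_0(V_k^*)\qquad\text{for all finite }k/\kappa. \tag{9.1}$$

**Step 6: compute $n_0(V_k)$ asymptotically.** Let $J_0$ be the set of $j$ with $Z_j\subset V_R$ and $\mathcal A_j$ having trivial fibres, that is, dimension $0$ and $e_j=1$. Over $F$, the group $A\ltimes\exp(\mathfrak u)$ is unipotent iff $A$ is; in characteristic $0$ a unipotent $A$ with $A^\circ$ reductive has $A^\circ=1$, so it is finite and unipotent, hence trivial. So $V_0=\bigcup_{j\in J_0}Z_j(F)$. Over $\overline k$ every point is defined over a finite field and has a tame stabilizer, so by (7.1) $(V_k)_0=\bigcup_{j\in J_0}Z_j(\overline k)$.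

Let $Q=|k|$. For $x\in Z_j(k)$ with $j\in J_0$, $G_x$ is $\exp$ of a space of dimension $u_j$ defined over $k$, so $|G_x(k)|=Q^{u_j}$. The orbit of $x$ under $G(k)$ has $|G(k)|/|G_x(k)|$ elements, so
$$n_0(V_k)=\frac1{|G(k)|}\sum_{x\in (V_k)_0\cap V(k)}|G_x(k)|=\sum_{j\in J_0}\frac{|Z_j(k)|\,Q^{u_j}}{|G(k)|}. \tag{9.2}$$
Let $\kappa_1/\kappa$ be a finite extension over which all geometric components of the fibres of the $Z_j$ and of $G$ over our closed point are defined. By the Lang–Weil estimate, each component of dimension $d$ has $Q^d+O(Q^{d-1/2})$ points over $k\supset\kappa_1$, and intersections of two components of $Z_j$ have lower dimension. So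
$$|Z_j(k)|=t_jQ^{d_j}+O(Q^{d_j-1/2}),\qquad |G(k)|=\pi Q^g+O(Q^{g-1/2}).$$
If $J_0\ne\emptyset$, put $\mu=\max_{j\in J_0}(d_j+u_j-g)$. Then, as $k$ runs through the finite extensions of $\kappa_1$ with $Q\to\infty$,
$$\lim_{Q\to\infty}\frac{n_0(V_k)}{Q^\mu}=\frac1\pi\sum_{j\in J_0,\ d_j+u_j-g=\mu}t_j>0. \tag{9.3}$$
If $J_0=\emptyset$, then $n_0(V_k)=0$ for all $k$. The same holds for $V^*$, with $J_0^*$ and $\mu^*$.

**Step 7: the modalities agree.** A point of $Z_j(F)$, $j\in J_0$, has an orbit of dimension $g-u_j$. So $V_{0,(s)}$ is the union of the $Z_j(F)$ with $j\in J_0$ and $g-u_j=s$, and $\mu(G,V_0)=\max_{j\in J_0}(d_j-(g-u_j))=\mu$, or $-\infty$ if $J_0=\emptyset$. Likewise $\mu(G,V_0^*)=\mu^*$, or $-\infty$. By (9.1) the two sequences of integers are equal. So $J_0$ and $J_0^*$ are both empty or both nonempty, and in the latter case (9.3) gives $\mu=\mu^*$. Hence $\mu(G,V_0)=\mu(G,V_0^*)$. This proves the first assertion.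

It remains to compare numbers of orbits over $F$. If the common modality $\mu$ is $-\infty$, both sets are empty. Otherwise $\mu\ge0$, because a nonempty $V_{0,(s)}$ contains an orbit of dimension $s$.

**Step 8: if $\mu\ge1$, both numbers equal $|F|$.** Choose $j\in J_0$ with $d_j+u_j-g=\mu$, and let $Z$ be an irreducible component of $Z_{j,F}$, of dimension $d=d_j$. The orbits that meet $Z$ have dimension $g-u_j=d-\mu<d$; in particular $d\ge1$. So $Z$ is covered by the closures in $Z$ of the sets $Z\cap O$, $O$ an orbit, and these are proper closed subsets. We show that an irreducible variety of dimension $d\ge1$ over $F$ is not a union of fewer than $|F|$ proper closed subsets. Shrinking, we may take it affine. A finite surjective map to $\mathbb A^d$ (Noether normalization) sends proper closed subsets to proper closed subsets, so we may take it to be $\mathbb A^d$. For $d=1$ proper closed subsets are finite, and fewer than $|F|$ finite sets do not cover the infinite set $F$: if $F$ is countable there are finitely many of them, and if $F$ is uncountable their union has cardinality at most the larger of $\aleph_0$ and their number. For $d>1$ each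 proper closed subset contains only finitely many hyperplanes $x_1=c$. By the case $d=1$ some hyperplane $x_1=c$ is contained in none of our subsets, and it would be covered by fewer than $|F|$ proper closed subsets, contrary to induction on $d$. So $V_0$ contains at least $|F|$ orbits, and at most $|V(F)|=|F|$. The same holds for $V_0^*$, since $\mu(G,V_0^*)=\mu\ge1$.

**Step 9: if $\mu=0$, the number of orbits is the limit in (9.3).** Now $\dim V_{0,(s)}=s$ whenever $V_{0,(s)}\ne\emptyset$. Let $O$ be an orbit in $V_{0,(s)}$. For $x\in O$ the stabilizer $G_x=\exp(\mathfrak u)$ is connected, so $G_x\subset G^\circ$. The $G^\circ$-orbits in $O\cong G/G_x$ correspond to $G^\circ\backslash G/G_x=G/G^\circ$, so $O$ is a disjoint union of exactly $\pi$ orbits of $G^\circ$. Each $G^\circ$-orbit is irreducible of dimension $s$, so its closure is an irreducible component of $\overline{V_{0,(s)}}$, which has dimension $s$. Two $G^\circ$-orbits with the same closure are both open and dense in it, so they meet and coincide. Hence there are finitely many $G^\circ$-orbits in $V_{0,(s)}$, and $\overline{V_{0,(s)}}$ is the union of their closures, so their number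 is exactly the number of $s$-dimensional irreducible components of $\overline{V_{0,(s)}}$. Let $\nu$ be the number of $G$-orbits in $V_0$. Then $\pi\nu$ is the total number, over all $s$, of $s$-dimensional components of $\overline{V_{0,(s)}}$.

We count these components through the strata. The set $V_{0,(s)}$ is partitioned by the $Z_{j,F}$ with $j\in J_0$ and $g-u_j=s$, so its closure is the union of the closures of their irreducible components, and the $s$-dimensional components are the closures of those with $d_j=s$. Distinct components of one $Z_{j,F}$ have distinct closures. Components of two different strata cannot have the same closure, since each contains a dense open subset of its closure and the strata are disjoint. So the total is $\sum_{j\in J_0,\ d_j+u_j=g}t_j$, and by (9.3) with $\mu=0$,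
$$\nu=\frac1\pi\sum_{j\in J_0,\ d_j+u_j=g}t_j=\lim_{Q\to\infty}n_0(V_k).$$
In the same way the number of $G$-orbits in $V_0^*$ is $\lim n_0(V_k^*)$. By (9.1) the two numbers are equal. $\square$
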